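# Suns, double suns, and the largest Randić energy of a connected graph

## The path as a first guess

Let $G$ be a simple graph of order $n\ge2$ without isolated vertices, with diagonal degree matrix $D$, adjacency matrix $A$, and $L=D-A$. The normalized Laplacian is $\mathcal L=D^{-1/2}LD^{-1/2}$, with eigenvalues $\rho_1\ge\dots\ge\rho_n=0$.

**Definition (Randić energy).** $RE(G)=\sum_{i=1}^n|\rho_i-1|$.

Put $R=R(G)=D^{-1/2}AD^{-1/2}=I-\mathcal L$. Its entries are $R_{ij}=1/\sqrt{d_id_j}$ for $i\sim j$ and $0$ otherwise, and $RE(G)$ is the sum of the absolute values of the eigenvalues of $R$. Two textbook facts will be used all the time. The eigenvalues of $R$ lie in $[-1,1]$, because $x^T(D\mp A)x=\sum_{ij\in E}(x_i\mp x_j)^2\ge0$. And $R$ is similar to $D^{-1}A$, so $\lambda$ is an eigenvalue exactly if some $f\neq0$ has, at each vertex, neighbor average equal to $\lambda$ times its own value.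

Which connected graph of order $n$ has the largest energy? Dense graphs do badly: $K_n$ has eigenvalues $1$ and $-\frac1{n-1}$ ($n-1$ times), so $RE(K_n)=2$. The star has $\pm1$ and zeros, again $RE=2$. This suggests thin, stretched graphs, and the first guess is the path $P_n$. For $f(i)=\cos\frac{\pi ij}{n-1}$, $0\le i\le n-1$, the neighbor average is $\cos\frac{\pi j}{n-1}\,f(i)$, also at the two ends. So the eigenvalues of $R(P_n)$ are the $n$ distinct numbers $\cos\frac{\pi j}{n-1}$, $0\le j\le n-1$, and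
$$RE(P_2)=2,\quad RE(P_3)=2,\quad RE(P_4)=3,\quad RE(P_5)=2+\sqrt2,\quad RE(P_6)=2+\sqrt5,\quad RE(P_7)=3+\sqrt3 .$$

We test the guess. For $n=2$ there is only $K_2=P_2$. For $n=3$, $RE(K_3)=RE(P_3)=2$: a tie. For $n=4$ there are six connected graphs. The star $K_{1,3}$ and $C_4$ have eigenvalues $\pm1,0,0$, and $K_4$ has $1,-\frac13,-\frac13,-\frac13$. In $K_4-e$, vectors antisymmetric in the two vertices of degree $3$, respectively $2$, give $-\frac13$ and $0$. The symmetric vectors give a $2\times2$ matrix with diagonal $\frac13,0$ and squared off-diagonal entry $\frac23$, hence $1,-\frac23$. All four have $RE=2$. For the triangle $vab$ with a pendant vertex at $v$, the vector antisymmetric in $a,b$ gives $-\frac12$, and the rest has characteristic polynomial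
$$(\lambda-\tfrac12)(\lambda^2-\tfrac13)-\tfrac13\lambda=(\lambda-1)(\lambda^2+\tfrac12\lambda-\tfrac16).$$
The last factor has roots of opposite sign, with absolute values adding up to $\sqrt{\frac14+\frac46}$, so $RE=\frac32+\sqrt{11/12}<2.458$. Since $RE(P_4)=3$, the path wins for $n=4$, and it is the only maximizer.

(A convention used here and below: a "path with squared weights $w_1,w_2,\dots$" is a symmetric tridiagonal matrix with these squared off-diagonal entries and, unless said otherwise, zero diagonal. If the first diagonal entry is $a$, its characteristic polynomial is $(\lambda-a)\varphi'-w_1\varphi''$, where $\varphi',\varphi''$ belong to the path with one, two vertices removed at the beginning.)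

The guess breaks at $n=7$. Glue three paths of length $2$ at a common endpoint $c$. More generally take $k\ge1$ paths $c\,u_j\,w_j$.

**Definition (suns).** For $k\ge0$ the $k$-*sun* is the tree of order $2k+1$ with a *central vertex* $c$ joined to $u_1,\dots,u_k$, each $u_j$ being adjacent to one further pendant vertex $w_j$. The $0$-sun is a single vertex. The $1$-sun is $P_3$, with $c$ one of its ends. For odd $n\ge3$ the $\frac{n-1}2$-sun is called *the sun*.

Vectors supported on the pairs $(u_j,w_j)$ with coefficients summing to $0$ over $j$ give the eigenvalues $\pm\frac1{\sqrt2}$, each $k-1$ times. The symmetric part is a path with squared weights $k\cdot\frac1{2k}=\frac12$ and $\frac12$, with eigenvalues $0,\pm1$. Hence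
$$RE(k\text{-sun})=\sqrt2\,(k-1)+2=\frac{n-3}{\sqrt2}+2\qquad(k\ge1,\ n=2k+1).\tag{1}$$
For $k=3$ this is $2+2\sqrt2=4.828\ldots$, more than $RE(P_7)=4.732\ldots$. The path survived $n=3$ and $n=5$ only because $P_3,P_5$ are suns. As $n\to\infty$ the path has about $\frac2\pi n=0.636\ldots n$ (a Riemann sum), the sun about $0.707\ldots n$. For even $n$ a sun is not available, and one joins two.

**Definition (double suns).** The $(p,q)$-*double sun* $DS(p,q)$, $p,q\ge0$, is a $p$-sun and a $q$-sun with their central vertices joined by an edge. It has order $2(p+q)+2$. For even $n\ge2$ the *balanced double sun* has $p=\lceil\frac{n-2}4\rceil$, $q=\lfloor\frac{n-2}4\rfloor$.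

For example $DS(0,0)=K_2$, $DS(1,0)=P_4$, $DS(1,1)=P_6$. Conjecture 1.1 of Gutman, Furtula and Bozkurt reads: "If $n$ is odd, then the connected graph of order $n$, having greatest Randić energy is the sun. If $n$ is even, then the connected graph of order $n$, having greatest Randić energy is the balanced double sun." It is treated in "Extremal Graphs For Normalized Laplacian Spectral Radius And Energy", where it is proved within the class of starlike trees. "Greatest" is read as "attains the maximum". We prove the claim for all connected graphs. The corresponding statements for trees follow, because suns and double suns are trees.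

## Deficiency, and the theorem

Put $s=1/\sqrt2$. Each path glued to a sun has order $2$ and adds $\sqrt2=2s$ to the energy, so we measure the distance from $s$ per vertex.

**Definition (deficiency).** $\operatorname{def}(G)=ns-RE(G)$. We also put $\kappa=3s-2=0.12132\ldots$, so $2\kappa=6s-4=0.24264\ldots$

For example $\operatorname{def}(\text{sun})=\kappa$ by (1), $\operatorname{def}(K_3)=\kappa$, and $\operatorname{def}(C_4)=4s-2=0.828\ldots$ For positive integers $P,Q$ put
$$\delta(P,Q)=\frac{2-(\sqrt P-\sqrt Q)^2}{2PQ},\qquad \omega(P,Q)=2\big(\sqrt{1+\delta(P,Q)}-1\big)\le\delta(P,Q)\le\frac1{PQ}.\tag{2}$$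
We shall see that $1+\delta>0$ always and that $\operatorname{def}(DS(p,q))=2\kappa-\omega(p+1,q+1)$. For instance $\delta(9,1)=\frac{2-4}{18}=-\frac19$ and $\delta(3,3)=\frac19$.

To *add a leg at* $v$ means to add new vertices $u,z$ and the edges $vu,uz$. Two families of trees appear in the statement, for $a,b\ge0$, $(a,b)\ne(0,0)$. To get $X(a,b)$, take a path $c\,j\,k\,l$ and add one leg at $c$, $a$ legs at $k$, $b$ legs at $l$. To get $Y(a,b)$, take a path $z_0\,c\,j\,l$ and add one leg at $c$, $a$ legs at $j$, $b$ legs at $l$. Both have order $2(a+b)+6$. For example $X(0,1)=P_8$, and $X(1,0)=Y(0,1)$: in both, a vertex carrying a pendant vertex and a leg is joined, through a vertex of degree $2$, to a vertex of degree $2$ carrying a leg. Put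
$$\mathcal E=\{P_8=X(0,1),\ X(0,2),\ X(1,0)=Y(0,1),\ Y(1,0)\},$$
four trees, of orders $8,10,8,8$.

**Theorem 1.**
(a) If $n\ge3$ is odd and $G$ is connected, then $RE(G)\le\frac{n-3}{\sqrt2}+2=RE(\text{sun})$. For $n\ge5$ equality holds only for the sun.
(b) If $n$ is even and $G$ is connected, then $RE(G)\le RE(\text{balanced double sun})$, with equality only for the balanced double sun. For $n\ge6$ the maximum is $\frac{n-6}{\sqrt2}+2+2\sqrt{1+\delta(P,Q)}$ with $P+Q=\frac{n+2}2$, $|P-Q|\le1$.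
(c) If $n\ge6$ is even and $G$ is connected, not a double sun and not in $\mathcal E$, then $RE(G)\le\frac{n-6}{\sqrt2}+4$, with equality for $C_6$. This is strictly below the maximum.

In particular, for every $n\ge2$ the maximum is attained by the sun ($n$ odd) or the balanced double sun ($n$ even), and the maximizer is unique for every $n\ne3$.

In terms of deficiency: (a) says $\operatorname{def}\ge\kappa$, and (c) says $\operatorname{def}\ge2\kappa$. The generic bound $RE\le\sqrt{n\operatorname{tr}R^2}$ (Cauchy–Schwarz) cannot give this. For the $3$-sun $\operatorname{tr}R^2=2+4\cdot\frac12=4$ and the bound is $\sqrt{28}>5.29$, while the energy is $4.828\ldots$. We need something exact on suns.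

## Energies as logarithmic integrals

Always $t>0$, $w=t^2$, and $\mathcal I(f)=\frac1\pi\int_0^\infty f\,dt$. The purpose of this section is to turn sums of absolute values of roots into integrals of $\log|\varphi(it)|$, which are friendly to determinants.

For $z>0$, $\mathcal I\big(\frac1{w+z}\big)=\frac1{2\sqrt z}$, and both sides are analytic for $z\in\mathbb C\setminus(-\infty,0]$ (principal root), so the formula holds there. For such $\gamma$ the segment from $1$ to $\gamma$ avoids $(-\infty,0]$, and $|w+z|\ge\text{const}\cdot(1+w)$ on it. So we may integrate over $z$ and interchange: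
$$\mathcal I\Big(\log\Big|\frac{w+\gamma}{w+1}\Big|\Big)=\mathrm{Re}\int_1^\gamma\frac{dz}{2\sqrt z}=\mathrm{Re}\sqrt\gamma-1 .$$
It also holds for $\gamma=0$: let $\gamma\downarrow0$, with the integrable bound $\log\frac{w+1}{w}$. Subtracting such formulas, for equally many $\gamma_i,\gamma_i'\in\mathbb C\setminus(-\infty,0)$,
$$\mathcal I\Big(\log\Big|\frac{\prod(w+\gamma_i)}{\prod(w+\gamma_i')}\Big|\Big)=\mathrm{Re}\Big(\sum\sqrt{\gamma_i}-\sum\sqrt{\gamma_i'}\Big).\tag{3}$$
If $\varphi$ is monic with real roots $x_i$, then $|\varphi(it)|^2=\prod(w+x_i^2)$. So for monic real-rooted $\varphi,\psi$ of equal degree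
$$\sum|\text{roots of }\varphi|-\sum|\text{roots of }\psi|=2\,\mathcal I\big(\log|\varphi(it)/\psi(it)|\big).\tag{4}$$
If $w^2+e_1w+e_2=(w+\gamma_1)(w+\gamma_2)$ with $e_1,e_2>0$, the $\gamma$'s are both positive or are conjugate and non-real, so $\sqrt{\gamma_1}\sqrt{\gamma_2}=\sqrt{e_2}$ and
$$\sqrt{\gamma_1}+\sqrt{\gamma_2}=\sqrt{e_1+2\sqrt{e_2}}.\tag{5}$$
For cubics there is no such closed form, but there is a test for an upper bound.

**Lemma 2.** Let $w^3+e_1w^2+e_2w+e_3=\prod_{i=1}^3(w+\gamma_i)$ with all $e_i>0$, and $S=\sum\sqrt{\gamma_i}$. If $S_0>0$ and $S_0^2\ge e_1+2\sqrt{e_2+2\sqrt{e_3}\,S_0}$, then $S\le S_0$.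

*Proof.* The cubic is positive for $w\ge0$, so no $\gamma_i$ lies in $(-\infty,0]$. Let $x_i=\sqrt{\gamma_i}$, $\mathrm{Re}\,x_i>0$. One of them is real, and the other two are real or conjugate. So $S$, $q=\sum_{i<j}x_ix_j$ and $x_1x_2x_3=\sqrt{e_3}$ are positive reals, and
$$S^2=e_1+2q,\qquad q^2=e_2+2\sqrt{e_3}\,S .$$
Thus $S$ is a zero of $F(\sigma)=\sigma^2-e_1-2\sqrt{e_2+2\sqrt{e_3}\,\sigma}$, which is strictly convex on $[0,\infty)$ with $F(0)<0$. By convexity $F<0$ on $[0,S)$. The hypothesis is $F(S_0)\ge0$, so $S_0\ge S$. $\square$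

In applications all decimals are rounded in the safe direction.

## Legs, and the energies of suns and double suns

**Definition (legs).** A *leg* of $G$ is a pair $(u,z)$ with $d_z=1$, $d_u=2$, $u\sim z$. Its *center* is the other neighbor of $u$. Let $G$ be connected with $n\ge5$. Let $V_0$ be the set of vertices in no leg, $N=|V_0|$, $G_0=G[V_0]$. For $v\in V_0$ let $p_v$ be the number of legs with center $v$, $N_0(v)$ the set of its neighbors in $V_0$, and $r_v=|N_0(v)|$. A vertex with $p_v\ge1$ is called a center.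

This makes sense for connected $G$ with $n\ge5$. Two legs sharing a vertex share $u$ (a vertex $z$ determines its $u$, and degrees $1$ and $2$ differ), and then $G=P_3$. If the center $c$ of $(u,z)$ lies in a leg, then either $d_c=1$ and $G=P_3$, or $c$ is the middle of a leg $(c,z')$ and $G$ is the path $z'\,c\,u\,z$. So legs are disjoint, all centers lie in $V_0$, $d_v=p_v+r_v$ on $V_0$, $G_0$ is connected (we removed pendant paths), and $N\equiv n\pmod2$.

Examples: in the path $1\,2\cdots8$ the legs are $(2,1)$ and $(7,8)$, so $V_0=\{3,4,5,6\}$ and $N=4$. A cycle has no legs. For $n\ge5$: $N=1$ if and only if $G$ is a sun, and $N=2$ if and only if $G$ is a double sun. Indeed if $N\le2$ then $G_0$ is $K_1$ or $K_2$ with legs. Conversely in $DS(p,q)$ with $n\ge6$ the only possible surprise is $q=0$, where the second center $y$ is pendant; but then $p\ge2$, the vertex $x$ has degree $\ge3$, and $y$ is in no leg.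

**Step: the reduction formula.** *We eliminate the legs from the characteristic polynomial.* Note $\det(\lambda-R)=\det(\lambda D-A)/\prod d_v$. A leg contributes the block $\begin{pmatrix}2\lambda&-1\\-1&\lambda\end{pmatrix}$ with determinant $2\lambda^2-1$. The $(u,u)$ entry of its inverse is $\frac\lambda{2\lambda^2-1}$, which at $\lambda=it$ equals $\frac{-it}{1+2w}$. By Schur complements the matrix left on $V_0$ at $\lambda=it$ is $iT-A_0$, where
$$T=\mathrm{diag}(\tau_v),\qquad\tau_v=t\Big(d_v+\frac{p_v}{1+2w}\Big),\qquad A_0=A(G_0).$$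
Dividing by the degrees, each leg contributes $\lambda^2-\frac12$. We compare with $\lambda^N(\lambda^2-\frac12)^{\#\text{legs}}$, whose roots have absolute sum $\sqrt2\cdot\#\text{legs}$. By (4),
$$RE(G)=\sqrt2\sum p_v+W(G),\quad W(G)=2\mathcal I(\log\Theta),\quad\Theta=\frac{|\det(iT-A_0)|}{\prod_{v\in V_0}d_vt},\quad\operatorname{def}(G)=Ns-W(G).\tag{6}$$
The derivation works for any designated family of disjoint legs whose centers lie outside these legs.

*Check on suns.* For $N=1$, $\Theta=1+\frac1{1+2w}=\frac{w+1}{w+1/2}$, so $W=2(1-s)=2-\sqrt2$, in agreement with (1).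

**Step: double suns.** *We compute their energy exactly.* Let $P=p+1$, $Q=q+1$ be the degrees of the two centers, and put $h_P(w)=2Pw+2P-1$. Then $\tau_x=t\big(P+\frac{P-1}{1+2w}\big)=\frac{t\,h_P}{1+2w}$, similarly $\tau_y$, and $|\det(iT-A_0)|=\tau_x\tau_y+1$. With $\beta=4PQ-2P-2Q+4=(2P-1)(2Q-1)+3>0$,
$$w\,h_Ph_Q+(1+2w)^2=4PQw^3+(8PQ-2P-2Q+4)w^2+(4PQ-2P-2Q+5)w+1=(w+1)(4PQw^2+\beta w+1),$$
$$\Theta=\frac{\tau_x\tau_y+1}{PQw}=\frac{w\,h_Ph_Q+(1+2w)^2}{PQw(1+2w)^2}=\frac{(w+1)\big(w^2+\frac\beta{4PQ}w+\frac1{4PQ}\big)}{w(w+\frac12)^2}.$$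
By (5) the quadratic contributes $\sqrt{\frac\beta{4PQ}+\frac1{\sqrt{PQ}}}$, and $\frac\beta{4PQ}+\frac1{\sqrt{PQ}}=1+\frac{4-2(P+Q-2\sqrt{PQ})}{4PQ}=1+\delta(P,Q)$, which is therefore positive. So $W=2(1+\sqrt{1+\delta}-2s)$ and, with $p+q=\frac{n-2}2$,
$$RE(DS(p,q))=\frac{n-6}{\sqrt2}+2+2\sqrt{1+\delta(P,Q)},\qquad\operatorname{def}(DS(p,q))=2\kappa-\omega(P,Q).\tag{7}$$
For $P=2,Q=1$ we get $1+\delta=\frac{3+2\sqrt2}4=\big(\frac{1+\sqrt2}2\big)^2$ and $RE=3=RE(P_4)$, as it should be.

**Step: the best double sun for $n\ge6$.** *We show it is exactly the balanced one.* Let $\Sigma=P+Q=\frac{n+2}2\ge4$ and $\xi=(PQ)^{-1/2}\ge\frac2\Sigma$. Then $\delta=\xi-(\frac\Sigma2-1)\xi^2$ has derivative $1-(\Sigma-2)\xi$, so it is strictly decreasing for $\xi\ge\frac1{\Sigma-2}$. Since $\Sigma\ge4$, $\frac1{\Sigma-2}\le\frac2\Sigma\le\xi$. So $\delta$ is maximal exactly when $PQ$ is largest, that is, $|P-Q|\le1$. In that case $(\sqrt P-\sqrt Q)^2=\frac{(P-Q)^2}{(\sqrt P+\sqrt Q)^2}<2$, so $\delta>0$.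 Hence the balanced double sun has $\operatorname{def}<2\kappa$.

## Cycles and two paths

We record values needed later. We use $\sum_{k=-h}^h\cos k\theta=\sin((h+\frac12)\theta)/\sin\frac\theta2$ and the fact that $|\cos|$ has period $\pi$. The eigenvalues of $R(C_n)$ are $\cos\frac{2\pi j}n$, $0\le j<n$.

* $n$ odd: modulo $\pi$ the angles are $\frac{k\pi}n$, $|k|\le\frac{n-1}2$, so $RE(C_n)=1/\sin\frac\pi{2n}$.
* $n=2m$: modulo $\pi$ each $\frac{k\pi}m$ ($k$ mod $m$) occurs twice. If $m$ is odd, $h=\frac{m-1}2$ gives $RE(C_n)=2/\sin\frac\pi n$. If $m$ is even, the angle $\frac\pi2$ contributes $0$, and $h=\frac m2-1$ gives $RE(C_n)=2\cot\frac\pi n\le 2/\sin\frac\pi n$.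

With $\sin y\ge y(1-y^2/6)$: for odd $n\ge5$, $RE(C_n)\le\frac{2n}\pi\big/\big(1-\frac{(\pi/10)^2}6\big)<0.64728\,n$, so $\operatorname{def}(C_n)\ge(0.70710-0.64728)n\ge0.299$. For even $n\ge8$, $RE(C_n)\le\frac{2n}\pi\big/\big(1-\frac{(\pi/8)^2}6\big)<0.6535\,n$, so $\operatorname{def}(C_n)\ge0.053n>0.42$. Moreover $RE(C_6)=4$, so $\operatorname{def}(C_6)=6s-4=2\kappa$, and $\operatorname{def}(C_4)=4s-2>0.82$.

For $P_n$, the angles $0$ and $\pi$ coincide modulo $\pi$, so $RE(P_8)=1+1/\sin\frac\pi{14}<5.4940$ and $RE(P_{10})=1+1/\sin\frac\pi{18}<6.759$. Hence $\operatorname{def}(P_8)>0.1628$ and $\operatorname{def}(P_{10})>0.31$.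

## Adding one leg, and where a leg-by-leg induction stops

The sensible approach is induction: remove a leg, and show that putting it back adds at most $\sqrt2$ to $RE$, that is, does not lower $\operatorname{def}$. The next lemma says when this is true.

Let $H$ be bipartite without isolated vertices, $y\in V(H)$, $m=d_y$. Let $\mu$ be the spectral measure of $R(H)$ at $y$ (the weights of the eigenvalues in $e_y$). It is even, since $H$ is bipartite. Put
$$s_y(t)=\int\frac{t^2}{t^2+x^2}\,d\mu,\quad m_2=(R^2)_{yy}=\frac1m\sum_{j\sim y}\frac1{d_j},\quad m_4=(R^4)_{yy}=\sum_i\big((R^2)_{yi}\big)^2,\quad\chi=2\sqrt2-2=0.82842\ldots$$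
For $\Gamma(\lambda)=[(\lambda D-A)^{-1}]_{yy}=\frac1m\int\frac{d\mu}{\lambda-x}$ we have $it\,m\,\Gamma(it)=\int\frac{t^2-itx}{t^2+x^2}d\mu=s_y(t)$, because $\mu$ is even. For example, in a cycle $C_{2L}$, $L\ge3$: $m=2$, $m_2=\frac12$, $m_4=\frac14+2\cdot\frac1{16}=\frac38$.

**Lemma 3.** If $H^+$ is $H$ plus a leg at $y$, then
$$RE(H^+)\le RE(H)+\sqrt2-\tfrac1{m+1}\big[s(2m_2-1)+\chi(m_2-m_4)\big],$$
and $m_2\ge m_4$. If $m_2>\frac12$, or if $m_2=\frac12$ and $\mu$ is not supported on $\{0,\pm1\}$, then $RE(H^+)<RE(H)+\sqrt2$.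

*Proof.* **Step 1: an exact formula.** Eliminating the leg, and noting that $d_y$ grows by $1$,
$$\det(\lambda D^+-A^+)=(2\lambda^2-1)\det(\lambda D-A)\Big(1+\Big(\lambda-\frac\lambda{2\lambda^2-1}\Big)\Gamma(\lambda)\Big).$$
At $\lambda=it$ the bracket $\lambda-\frac\lambda{2\lambda^2-1}$ is $it\alpha$ with $\alpha=1+\frac1{1+2w}=\frac{1+w}{w+1/2}$, and $\Gamma=\frac{s_y}{itm}$. The product of the degrees is multiplied by $2\cdot\frac{m+1}m$. Comparing $\det(\lambda-R(H^+))$ with $(\lambda^2-\frac12)\det(\lambda-R(H))$ by (4), and using $\log(1+x)\le x$,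
$$RE(H^+)=RE(H)+\sqrt2+2\mathcal I\Big(\log\frac{m+\alpha s_y}{m+1}\Big)\le RE(H)+\sqrt2+\frac1{m+1}\,2\mathcal I(\alpha s_y-1).$$

**Step 2: the integral for one eigenvalue.** Write $\eta=|x|$. Partial fractions give
$$\frac{(1+w)w}{(w+\frac12)(w+\eta^2)}-1=\frac1{\eta^2-\frac12}\Big(\frac{-1/4}{w+\frac12}+\frac{\eta^2-\eta^4}{w+\eta^2}\Big),$$
and $2\mathcal I\big(\frac1{w+\gamma}\big)=\gamma^{-1/2}$, so $2\mathcal I$ of this function is $\frac{\eta-\eta^3-\frac{\sqrt2}4}{\eta^2-\frac12}$. Since $\eta^3-\eta+\frac{\sqrt2}4=(\eta-s)(\eta^2+s\eta-\frac12)$, it equals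
$$j(\eta):=-\frac{\eta^2+s\eta-\frac12}{\eta+s}=\frac1{2\eta+\sqrt2}-\eta ,$$
first for $\eta\ne0,s$ and then for all $\eta\in[0,1]$ by continuity. Hence $2\mathcal I(\alpha s_y-1)=\int j(|x|)\,d\mu$.

**Step 3: comparison with a polynomial.** As $\frac1{2\eta+\sqrt2}=\frac s{1+\sqrt2\eta}$,
$$s(1-2\eta^2)-j(\eta)=\eta+\frac\eta{1+\sqrt2\eta}-\sqrt2\eta^2=\frac{2\eta(1-\eta^2)}{1+\sqrt2\eta}\ge\chi\eta^2(1-\eta^2)\quad\text{on }[0,1],$$
because $\chi\eta(1+\sqrt2\eta)\le\chi(1+\sqrt2)=2$. Integrating against $\mu$, which is supported in $[-1,1]$, gives the stated bound. Also $m_2\ge m_4$ since $x^2\ge x^4$.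

**Step 4: strictness.** If $m_2>\frac12$ then $s(2m_2-1)>0$. If $m_2=\frac12$ and $\mu$ charges some $0<|x|<1$, then $\int\frac{2|x|(1-x^2)}{1+\sqrt2|x|}d\mu>0$, so $\int j\,d\mu<0$. $\square$

**Lemma 4 (good legs).** Let $G'$ be any graph without isolated vertices, $c\in V(G')$, and $\sum_{j\sim c}\frac1{d_j}\ge\frac{d_c}2$ (degrees in $G'$). If $G$ is $G'$ plus a leg at $c$, then $RE(G)\le RE(G')+\sqrt2$, that is, $\operatorname{def}(G)\ge\operatorname{def}(G')$.

*Proof.* Pass to the bipartite double cover $G\times K_2$: vertices $v^1,v^2$, and $v^1\sim w^2$ if $v\sim w$. Degrees are preserved, $R(G\times K_2)=R(G)\otimes A(K_2)$ has eigenvalues $\pm\lambda_i$, and so $RE(G\times K_2)=2RE(G)$. The cover $G\times K_2$ arises from the bipartite graph $G'\times K_2$ by adding the leg $c^1u^2z^1$ and then the leg $c^2u^1z^2$. In the first step $m_2=\frac1{d_c}\sum_{j\sim c}\frac1{d_j}\ge\frac12$. In the second step the neighbors of $c^2$ are vertices $j^1$ with $j\ne c$, so their degrees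 were not changed, and $m_2\ge\frac12$ again. Two applications of Lemma 3 give $2RE(G)\le2RE(G')+2\sqrt2$. $\square$

**Definition (good and bad legs).** A leg at $c$ in $G$ is *good* if the hypothesis of Lemma 4 holds for $G'=G-{}$leg, otherwise *bad*.

The other legs at $c$ contribute exactly $\frac12$ each to $\sum\frac1{d_j}$. So for $n\ge5$ the legs at $c$ are bad if and only if
$$\sum_{j\in N_0(c)}\Big(1-\frac2{d_j}\Big)>0 .\tag{8}$$
For example, the legs of a sun are good (the sum is empty), and the end legs of a path of order at least $7$ are good (the sum is $0$).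

The induction stops precisely at bad legs. Take $DS(8,0)$, with centers $x$ of degree $9$ and $y$ pendant, and add a leg at $y$ to get $DS(8,1)$. The new leg is bad, since $1-\frac29>0$. By (7) the energy changes by $\sqrt2+2\sqrt{1+\delta(9,2)}-2\sqrt{1+\delta(9,1)}$, where $\delta(9,1)=-\frac19$ and $\delta(9,2)=\frac{6\sqrt2-9}{36}>-0.0144$. Since $\sqrt{0.9856}>0.9927$ and $\sqrt{8/9}<0.9429$, it rises by more than $\sqrt2+0.09$. So deletion of a bad leg is useless for the induction.

The way past this point is to read (8) as structural information: *a center with bad legs has a neighbor of degree at least $3$ in $V_0$*. If all legs are bad, such "big" vertices are abundant, and we shall show directly, with no induction, that each big vertex carries a positive share of the deficiency. If some leg is good, Lemma 4 removes it. A few graphs with only one or two big vertices will need separate tools, which come next.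

## Attaching a whole sun

**Lemma 5.** Let $H$ be bipartite without isolated vertices, let $m_2\ge\frac12$ at $y\in V(H)$, $Q=m+1$, $P=p+1\ge2$, and let $H^*$ be $H$ with $y$ joined to the center $x$ of a new $p$-sun. Then $RE(H^*)\le RE(H)+RE(p\text{-sun})+\omega(P,Q)$.

*Proof.* **Step 1: exact formula.** Eliminating the legs at $x$ leaves the diagonal entry $i\tau_x$ at $x$, with $\tau_x/t=\frac{h_P}{1+2w}$. Eliminating $x$ then changes the entry at $y$ by $it-\frac1{i\tau_x}=i\big(t+\frac1{\tau_x}\big)$. So the determinant of $H$ is multiplied, apart from the legs, by $i\tau_x\big(1+i(t+\frac1{\tau_x})\frac{s_y}{itm}\big)=i\tau_x\big(1+(1+\frac1{t\tau_x})\frac{s_y}m\big)$. The degrees contribute $P\cdot\frac Qm$. Comparing with $\lambda(\lambda^2-\frac12)^p\det(\lambda-R(H))$,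
$$RE(H^*)-RE(H)=\sqrt2p+2\mathcal I\Big(\log\frac{(\tau_x/t)(m+s_y)+s_y/w}{PQ}\Big).$$

**Step 2: bounding $s_y$.** For fixed $w$ the function $\tau\mapsto\frac w{w+\tau}$ is convex on $[0,1]$, so it is at most its chord $1-\frac\tau{1+w}$. With $\tau=x^2$, $s_y\le1-\frac{m_2}{1+w}\le\frac{2w+1}{2(w+1)}$, and then $m+s_y\le\frac{2(w+1)(Q-1)+2w+1}{2(w+1)}=\frac{h_Q}{2(w+1)}$. Hence the argument of the logarithm is at most
$$\frac{w\,h_Ph_Q+(2w+1)^2}{2PQ\,w(w+1)(2w+1)}=\frac{w^2+\frac\beta{4PQ}w+\frac1{4PQ}}{w(w+\frac12)},$$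
by the factorization used for double suns. So $2\mathcal I(\log)\le2\sqrt{1+\delta}-\sqrt2$. Since $RE(p\text{-sun})=\sqrt2p+2-\sqrt2$, the claim follows. $\square$

**Corollary 6.** If $G$ is an odd cycle $C_L$, $L\ge5$, with one vertex joined to the center of a $p$-sun, $p\ge1$, then $\operatorname{def}(G)>2\kappa$.

*Proof.* $C_L\times K_2=C_{2L}$, and the double cover of a $p$-sun is two copies of it. So $G\times K_2$ is $C_{2L}$ with $p$-suns attached at two antipodal vertices, which are not adjacent. Lemma 5 applies twice, with $m_2=\frac12$, $Q=3$. Halving and using $\operatorname{def}(p\text{-sun})=\kappa$ and $P\ge2$,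
$$\operatorname{def}(G)\ge\kappa+\operatorname{def}(C_L)-\omega(P,3)\ge0.1213+0.299-\tfrac1{3P}\ge0.253.\qquad\square$$

**Corollary 7.** If $G$ is $C_N$, $N\ge4$ even, with one leg at each of two adjacent vertices, then $\operatorname{def}(G)>2\kappa$.

*Proof.* Apply Lemma 3 twice. In the first step $m=2$, $m_2=\frac12$; in the second $m=2$, $m_2=\frac12(\frac12+\frac13)=\frac5{12}$, so $s(2m_2-1)=-\frac s6$. For $N=4$ drop the nonnegative $\chi$-terms: $\operatorname{def}(G)\ge0.82-\frac13\cdot\frac s6>2\kappa$. For $N\ge6$, the first step has $m_4=\frac38$, $m_2-m_4=\frac18$, and $\operatorname{def}$ grows by at least $\frac\chi{24}>0.0345$. In the second step, at $y'$ adjacent to the vertex $y$ of degree $3$: $(R^2)_{y'y'}=\frac5{12}$. Through $y$ we reach two vertices with $(R^2)=\frac1{\sqrt6}\cdot\frac1{\sqrt6}=\frac16$, and through the other neighbor one vertex with $(R^2)=\frac14$. So $m_4=\frac{25}{144}+\frac2{36}+\frac1{16}=\frac7{24}$, $m_2-m_4=\frac18$, and $\operatorname{def}$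 drops by at most $\frac13\big(\frac s6-\frac\chi8\big)<0.0048$. As $\operatorname{def}(C_N)\ge2\kappa$ for even $N\ge6$, we are done. $\square$

## A weighted Hadamard bound

Let $G$ be connected, $n\ge5$, $N\ge3$. We bound $\Theta$ in (6) by a product over vertices. Recall Hadamard's inequality: $|\det M|$ is at most the product of the Euclidean norms of the rows of $M$.

**Step 1: removing the pendant vertices in $V_0$.** Let $\mathcal L_0$ be the set of vertices of degree $1$ of $G$ lying in $V_0$; we call them *leaves*. The neighbor of a leaf has degree at least $3$ (degree $2$ would put the leaf into a leg), so it lies in $V_0$. Put $V_1=V_0\setminus\mathcal L_0$, and let $\ell_v$ be the number of leaves adjacent to $v$. A leaf has $\tau=t$. Eliminating the leaves, $|\det(iT-A_0)|=t^{|\mathcal L_0|}\,|\det(i\tilde T-A_1)|$, with $A_1=A(G[V_1])$ and $\tilde\tau_v=\tau_v+\ell_v/t$.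

**Step 2: Hadamard with weights.** For positive weights $a_v$, conjugating by $F=\mathrm{diag}(1/a_v)$ does not change the determinant. The row of $v$ in $F^{-1/2}(i\tilde T-A_1)F^{1/2}$ has squared norm $\tilde\tau_v^2+a_v\sum_j\frac1{a_j}$, summed over the neighbors $j$ of $v$ in $V_1$. We choose $a_v=2$ if $d_v=2$ and $a_v=3$ if $d_v\ge3$. Put
$$U_v=1+\frac{p_v/d_v}{1+2w}+\frac{\ell_v/d_v}w,\qquad\nu_v=\frac{a_v}{d_v^2}\sum_j\frac1{a_j}.$$
Dividing by $\prod d_vt$ and using $N=\sum_{V_1}(1+\ell_v)$, (6) yields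
$$\operatorname{def}(G)\ge\sum_{v\in V_1}D_v,\qquad D_v=(1+\ell_v)s-\mathcal I\Big(\log\Big(U_v^2+\frac{\nu_v}w\Big)\Big).\tag{9}$$

**Step 3: evaluating $D_v$.** We need two cases.

* If $p_v=0$: $U^2+\frac\nu w=w^{-2}\big(w^2+(\frac{2\ell}d+\nu)w+\frac{\ell^2}{d^2}\big)$, so by (3) and (5) $D_v=(1+\ell)s-\sqrt{4\ell/d+\nu}$; for $\ell=0$ this is $s-\sqrt\nu$.
* If $\ell_v=0$, $p_v\ge1$: $U=\frac{w+b^2}{w+1/2}$ with $b^2=\frac12(1+\frac pd)=1-\frac r{2d}$, and $D_v=3s-S$, with $S$ as in Lemma 2 for the cubic $w(w+b^2)^2+\nu(w+\frac12)^2$. Its coefficients are $e_1=2b^2+\nu$, $e_2=b^4+\nu$, $2\sqrt{e_3}=\sqrt\nu$. Here $\nu>0$, since $v$ has a neighbor in $V_1$ ($\ell=0$, $N\ge3$). So $D_v\ge3s-S_0$ as soon as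
$$S_0^2\ge2b^2+\nu+2\sqrt{b^4+\nu+\sqrt\nu\,S_0}.\tag{10}$$

**Definition (big vertices, links, stubs, tips).** A vertex $v\in V_0$ is *big* if $d_v\ge3$; $\mathcal B$ is the set of big vertices. A vertex of $V_1$ of degree $2$ has $\ell=0$. It is a *link* if $p=0$ (then both neighbors lie in $V_1$) and a *stub* if $p=1$, $r=1$; the case $p=2$ would give $N=1$. For $v$ big, $n_2$ and $n_3$ denote the numbers of its neighbors of degree $2$ in $V_1$ and of its big neighbors, so $r_v=\ell+n_2+n_3$ and $\nu_v=(\frac32n_2+n_3)/d_v^2$. A *tip* is a big vertex with $p\ge1$, $\ell=0$, $r=1$, $n_3=1$.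

For example, in the spider with three branches of length $3$ the middle vertex is big and has three stub neighbors. In $P_8$ the set $V_0=\{3,4,5,6\}$ consists of the stubs $3,6$ and the links $4,5$.

Why the weights? With all $a_v=1$, a link has $\nu=\frac12$ and $D=0$, and a big vertex with $p=\ell=0$ has $\nu=\frac1d$. For $C_4$ and $C_3$ glued at a vertex ($N=n=6$) the bound would total $s-\frac12=0.207\ldots<2\kappa$. The weights move some of the loss onto the degree-$2$ neighbors, and the total for this graph becomes larger than $0.34$ (see Proposition 9).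

## The charge of a big vertex when all legs are bad

*In this section and the next, all legs of $G$ are bad (possibly there are none).* In (8) a leaf contributes $-1$, a degree-$2$ vertex $0$, a big vertex less than $1$. Hence each center has $n_3\ge\ell+1\ge1$. (For a stub, $n_3$ again counts its big neighbors.) In particular the $V_0$-neighbor of a stub is big, so both neighbors of a link are links or big.

**Step 1: values of degree-2 vertices.** A link with $0,1,2$ big neighbors has $\nu=\frac12,\frac5{12},\frac13$, so $D=0$, $D=g:=s-\sqrt{5/12}=0.06160\ldots$, and $D=s-\frac1{\sqrt3}=0.1297\ldots\ge2g$, respectively. A stub has $b^2=\frac34$, $\nu=\frac24\cdot\frac13=\frac16$. Condition (10) holds for $S_0=2.0423$ (first line of the table below), so $D\ge0.079$.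

The following table checks (10) in five cases. "Right side" is the right side of (10), and $3s=2.12132\ldots$

| case | $b^2,\ \nu$ | $S_0$ | $S_0^2>$ | right side | $D\ge$ |
|---|---|---|---|---|---|
| stub | $\frac34,\ \frac16$ | $2.0423$ | $4.1709$ | $1.66667+2\sqrt{0.72917+0.83377}<4.1671$ | $0.079$ |
| $(n_2,n_3)=(0,2)$, $d=3$ | $\frac23,\ \frac29$ | $2.0263$ | $4.1058$ | $1.55556+2\sqrt{0.66667+0.95521}<4.1027$ | $0.095$ |
| $(1,1)$, $d=3$ | $\frac23,\ \frac5{18}$ | $2.0753$ | $4.3068$ | $1.61112+2\sqrt{0.72223+1.09378}<4.3064$ | $0.046$ |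
| $(1,1)$, $d=4$ | $\frac34,\ \frac5{32}$ | $2.031$ | $4.1249$ | $1.65625+2\sqrt{0.71875+0.80283}<4.1234$ | $0.0903$ |
| $(2,1)$, $d=4$ | $\frac58,\ \frac14$ | $2.0173$ | $4.0694$ | $1.5+2\sqrt{0.640625+1.00865}<4.0686$ | $0.104$ |

**Step 2: discharging.** Each link gives $g$ to each of its big neighbors, each stub gives $0.079$ to its big neighbor. By Step 1 nobody gives more than it has, so
$$\operatorname{def}(G)\ge\sum_{v\in\mathcal B}ch(v),\qquad ch(v)=D_v+g\cdot\#\{\text{link neighbors}\}+0.079\cdot\#\{\text{stub neighbors}\}\ge D_v+g\,n_2.\tag{11}$$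

**Lemma 8 (charges).** Let all legs be bad and $v$ big.

1. $p=\ell=0$: $ch>0.1297$. For $d=3$: $n_2=1$ gives $ch>0.145$; $n_2=2$ gives $D>0.0404$, $ch>0.1636$; $n_2=3$ gives $ch>0.1848$. For $d\ge4$, $n_2\ge1$: $D>0.0947$, $ch>0.156$, and $ch>0.279$ if $n_2\ge3$.
2. $p=0$, $\ell=1$: for $d=3$, $ch>0.2464,\ 0.2065,\ 0.1669$ when $n_2=2,1,0$; for $d\ge4$, $ch>0.282$.
3. $p=0$, $\ell\ge2$: $ch>0.438$.
4. $p\ge1$, $\ell\ge1$: $ch\ge\kappa$.
5. $p\ge1$, $\ell=0$:
   (i) tips ($r=1$): $ch>0.0672$, and $ch>0.0905$ if $d\ge4$;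
   (ii) $(n_2,n_3)=(0,2)$: $ch\ge0.095$;
   (iii) $(n_2,n_3)=(1,1)$: $ch>0.1426$ if $d\ge4$; for $d=3$, $ch\ge0.125$ if the degree-$2$ neighbor is a stub, $ch>0.1076$ if it is a link;
   (iv) $r\ge3$: $ch\ge\kappa$, and $ch>0.227$ if $n_2\ge2$.

So every charge exceeds $0.0672$, and every charge of a vertex that is not a tip is at least $0.095$. The unique $V_0$-neighbor of a tip is big and not a tip (otherwise $N=2$).

*Proof.* **Case 1.** $D=s-\sqrt\nu$ and $d=n_2+n_3$. If $n_2=0$, $\nu=\frac1d\le\frac13$ and $D\ge s-\frac1{\sqrt3}>0.1297$. For $d=3$: $n_2=1$ gives $\nu=\frac7{18}$, $D>0.0834$, and $D+g>0.145$; $n_2=2$ gives $\nu=\frac49$, $D=s-\frac23>0.0404$, and $D+2g>0.1636$; $n_2=3$ gives $\nu=\frac12$, $D=0$, and $3g>0.1848$. For $d\ge4$, $n_2\ge1$: $\nu\le\frac3{2d}\le\frac38$, $D>0.0947$, $D+g>0.156$, $D+3g>0.279$.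

**Case 2.** $D=2s-\sqrt{4/d+\nu}$, $n_2+n_3=d-1$. For $d=3$: $n_2=2$ gives $D=\sqrt2-\sqrt{5/3}=2g$, so $ch\ge4g>0.2464$; $n_2=1$ gives $D=\sqrt2-\sqrt{29/18}>0.1449$, $ch>0.2065$; $n_2=0$ gives $D=\sqrt2-\sqrt{14/9}>0.1669$. For $d\ge4$: $\frac4d+\nu\le\frac4d+\frac{3(d-1)}{2d^2}\le1.28125$ and $D>0.282$.

**Case 3.** If $\ell=2$, then $d\ge3$ and $\frac8d+\nu\le\frac8d+\frac{3(d-2)}{2d^2}\le\frac{17}6$ (equality of the last bound at $d=3$; for $d\ge4$ the sum is at most $2+\frac3{16}$), so $D\ge3s-\sqrt{17/6}>0.438$. If $\ell\ge3$: $\frac{4\ell}d+\nu\le\frac{4\ell}d+\frac{3(d-\ell)}{2d^2}\le4$, because $\frac{3}{2d^2}\le\frac4d$, so $D\ge4s-2>0.82$.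

**Case 4.** With $b^2=1-\frac r{2d}\ge\frac12$ we have $U\le\frac{w+b^2}{w+1/2}\big(1+\frac{\ell/d}w\big)$, and the first factor is at least $1$, so $U^2+\frac\nu w\le\big(\frac{w+b^2}{w+1/2}\big)^2\big[\big(1+\frac{\ell/d}w\big)^2+\frac\nu w\big]$. Hence
$$D\ge(1+\ell)s-2(b-s)-\sqrt{4\ell/d+\nu}=(3+\ell)s-2b-\sqrt{4\ell/d+\nu}.$$
Let $\ell=1$. Then $n_3\ge2$, $r\ge3$, $d\ge r+1$, $\nu\le\frac{\frac32(r-3)+2}{d^2}=\frac{\frac32r-\frac52}{d^2}$, $b\le1-\frac r{4d}$. So $D\ge\kappa$ follows from $\sqrt{4/d+\nu}\le s+\frac r{2d}$, and, squaring, from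
$$\frac12+\frac{sr-4}d+\frac{\frac{r^2}4-\frac{3r}2+\frac52}{d^2}\ge0 .$$
The last numerator is $\frac{(r-3)^2+1}4>0$, and $\frac{4-sr}d$ is at most $\frac{1.879}4$, $\frac{1.172}5$, $\frac{0.465}6$ for $r=3,4,5$, always less than $\frac12$, and negative for $r\ge6$.
Let $\ell\ge2$. Then $d\ge\ell+(\ell+1)+1\ge6$, $\nu\le\frac3{2d}\le\frac14$, $b\le1$. For $\ell=2$: $D\ge5s-2-\sqrt{\frac43+\frac14}>0.27$. For $\ell\ge3$: $\frac{4\ell}d\le\frac{4\ell}{2\ell+2}<2$ and $D\ge6s-2-1.5>0.7$.

**Case 5, a test for $D\ge\kappa$.** Here $r=n_2+n_3$, $n_3\ge1$, $d\ge r+1$. Put $q=\frac32n_2+n_3$, $\nu=q/d^2$, $\varepsilon=r/d$, so $b^2=1-\frac\varepsilon2$, and $\nu\le\frac{3\varepsilon}{2d}\le\frac\varepsilon2$. Condition (10) with $S_0=2$ gives $D\ge3s-2=\kappa$. It reads $2+\varepsilon-\nu\ge2\sqrt{(1-\frac\varepsilon2)^2+\nu+2\sqrt\nu}$. Squaring, this is $\big(1+\frac{\varepsilon-\nu}2\big)^2\ge\big(1-\frac\varepsilon2\big)^2+\nu+2\sqrt\nu$, i.e. $\varepsilon\ge\nu+\sqrt\nu+\frac{\nu(2\varepsilon-\nu)}8$.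 Multiplying by $d$, it holds in particular if
$$r\ge\frac qd\Big(1+\frac r{4d}\Big)+\sqrt q.\tag{12}$$

**(i)** For $r=1$: $\nu=d^{-2}$, $b^2=1-\frac1{2d}$, and the cubic $w(w+b^2)^2+\nu(w+\frac12)^2$ vanishes at $w=-1$, since $-(b^2-1)^2+\frac\nu4=0$. The remaining quadratic is $w^2+(e_1-1)w+e_3$, so by (5)
$$S=1+\sqrt{e_1-1+2\sqrt{e_3}}=1+\sqrt{1-\tfrac1d+\tfrac1{d^2}+\tfrac1d}=1+\sqrt{1+d^{-2}},\qquad D=\kappa+1-\sqrt{1+d^{-2}}.$$
This is more than $0.0672$ for $d\ge3$ and more than $0.0905$ for $d\ge4$.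

**(ii)** $q=2$. For $d\ge4$, (12) holds: at $d=4$ it reads $0.5625+1.4143<2$, and the right side of (12) decreases in $d$. So $D\ge\kappa$. For $d=3$ use the table.

**(iii)** $q=\frac52$. For $d=3,4$ use the table. For $d\ge5$ let $S_0=2.04$, $\eta=\frac1d\le0.2$. Here $b^2=1-\eta$, $\nu=2.5\eta^2$, $\sqrt\nu\,S_0\le3.2256\eta$, and with $2\sqrt{1+z}\le2+z$ the right side of (10) is at most
$$2-2\eta+2.5\eta^2+2+1.2256\eta+3.5\eta^2=4-0.7744\eta+6\eta^2\le4.0852<4.1616=S_0^2$$
(a convex function, largest at an end of $[0,0.2]$). So $D\ge3s-2.04>0.0813$. Adding $g$: $ch>0.1426$ for $d\ge4$. For $d=3$, $ch\ge0.046+0.079$ with a stub, and $ch\ge(3s-2.0753)+g>0.1076$ with a link.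

**(iv)** For $r=3$, $d\ge4$: (12) follows from $0.891+1.733\le3$ ($q=3$), from $1.040+1.871\le3$ ($q=\frac72$), and for $q=4$, $d\ge5$ from $0.92+2\le3$. The remaining case $(n_2,n_3,d)=(2,1,4)$ has $D\ge0.104$ by the table. For $r\ge4$: $q\le\frac32r-\frac12$ and $d\ge r+1$. If $r=4$, (12) follows from $1.1\cdot1.2+2.346<4$. If $r\ge5$, from $\frac qd\big(1+\frac r{4d}\big)<1.5\cdot1.25=1.875$ and $1.875+\sqrt{1.5r-0.5}\le r$ (true at $r=5$, and the root grows with slope below $1$). So $D\ge\kappa$ except in $(2,1,4)$, where $ch\ge0.104+2g>0.227>\kappa$. If $n_2\ge2$ otherwise, $ch\ge\kappa+2g>0.227$. $\square$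

## Graphs in which every leg is bad

**Proposition 9.** Let $G$ be connected, $n\ge5$, $N\ge3$, all legs bad. If $N$ is odd, $\operatorname{def}(G)>\kappa$. If $N$ is even, $\operatorname{def}(G)\ge2\kappa$.

*Proof.* We add up charges; only graphs with at most two big vertices need care.

**Chain remark.** *This controls links.* Start at a big vertex, go to a link neighbor, and follow links. Both neighbors of a link are links or big, so the walk ends at a big vertex, which it enters through a link neighbor. If it returns to its starting vertex, it does so through a different link neighbor, since $G$ is simple.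

**Step 1: $\mathcal B=\emptyset$.** There are no leaves in $V_0$ (their neighbors are big) and no centers (a center has a big neighbor). So all degrees are $2$, $G=C_n$ with $n\ge5$, and the values for cycles give the claim.

**Step 2: $\mathcal B=\{v\}$.** Here $n_3=0$, so $p_v=0$. If $\ell\ge1$, Lemma 8 (2), (3) gives $ch>0.246>2\kappa$. If $\ell=0$, $d\ge4$, then $n_2=d\ge4$ and $ch>0.0947+4g>0.34$. If $\ell=0$, $d=3$, then $ch>0.184>\kappa$, which settles odd $N$. Let $N$ be even, $\ell=0$, $d=3$. There are no leaves, and the degree sum of $G_0$ is $3+2\#\text{links}+\#\text{stubs}$, so the number of stubs is odd. Stubs are adjacent to $v$, so it is $1$ or $3$.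

*Three stubs.* $G$ is the spider with three branches of length $3$, $n=10$. Along a branch the squared entries of $R$ are $\frac16,\frac14,\frac12$. Differences of branches give twice the path with squared weights $\frac14,\frac12$, eigenvalues $0,\pm\sqrt{3/4}$. The symmetric part is the path with squared weights $\frac12,\frac14,\frac12$, characteristic polynomial $\lambda^4-\frac54\lambda^2+\frac14$, eigenvalues $\pm1,\pm\frac12$. So $RE=2\sqrt3+3<6.47<6.828<10s-2\kappa$.

*One stub.* By the chain remark the other two neighbors of $v$ are links on a common chain. So $G_0$ is a cycle of odd length $N-1$ through $v$ plus the stub, and $G$ is that cycle with $v$ joined to the center of a $1$-sun. Length at least $5$: Corollary 6. Length $3$: $n=6$, triangle $vab$. The vector antisymmetric in $a,b$ gives $-\frac12$. The rest is a path with squared weights $\frac13,\frac16,\frac14,\frac12$ and first diagonal entry $\frac12$: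
$$(\lambda-\tfrac12)(\lambda^4-\tfrac{11}{12}\lambda^2+\tfrac1{12})-\tfrac13(\lambda^3-\tfrac34\lambda)=(\lambda-1)f,\qquad f=\lambda^4+\tfrac12\lambda^3-\tfrac34\lambda^2-\tfrac7{24}\lambda+\tfrac1{24}.$$
By Descartes' rule $f$ has at most two positive roots. Since $f(0)>0>f(0.12)$ and $f(0.81)>0$, there are two, with sum below $0.12+0.81=0.93$. All roots are real with sum $-\frac12$, so the absolute values of the roots of $f$ add up to less than $2(0.93)+\frac12$. Thus $RE<\frac12+1+2(0.93)+\frac12=3.86<4=6s-2\kappa$.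

**Step 3: $|\mathcal B|=2$.** If $N$ is odd, $\operatorname{def}(G)>2(0.0672)>\kappa$. Let $N$ be even, so $N\ge4$.

*Step 3a: there is a tip $x$.* Two tips are impossible, since the neighbor of a tip is a big non-tip. So $\mathcal B=\{x,v\}$, $x\sim v$, and $v$ has $n_3=1$.

Suppose $p_v=\ell_v=0$. If $d_v\ge4$, then $n_2\ge3$ and $ch(v)>0.279$. If $d_v=3$ and $v$ has a stub neighbor, then $ch(v)>0.0404+g+0.079>0.181$ and the total exceeds $0.248$. If $d_v=3$ and $v$ has two link neighbors: $x$ has no link neighbor, so by the chain remark $G_0$ is a cycle of odd length $N-1$ through $v$ plus the vertex $x$, and $G$ is the cycle with $v$ joined to the center $x$ of a $p_x$-sun. Length at least $5$: Corollary 6. Length $3$ and $d_x\ge4$: the total exceeds $0.1636+0.0905>2\kappa$. Length $3$ and $d_x=3$: $n=8$, antisymmetric vectors give $-\frac12$ and $\pm s$, and the rest is a path with squared weights $\frac13,\frac19,\frac13,\frac12$ and first diagonal entry $\frac12$: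
$$(\lambda-\tfrac12)(\lambda^4-\tfrac{17}{18}\lambda^2+\tfrac1{18})-\tfrac13(\lambda^3-\tfrac56\lambda)=(\lambda-1)f,\qquad f=\lambda^4+\tfrac12\lambda^3-\tfrac79\lambda^2-\tfrac{11}{36}\lambda+\tfrac1{36},$$
with $f(0)>0>f(0.08)$, $f(0.85)>0$. As before, $RE<\frac12+\sqrt2+1+2(0.93)+\frac12<5.28<5.414<8s-2\kappa$.

Suppose $p_v=0$, $\ell_v\ge1$. Since $n_3=1$, Lemma 8 (2), (3) gives $ch(v)>0.2065$ (for $\ell=1$, $d=3$ we have $n_2=1$), and with $x$ the total exceeds $2\kappa$.

Suppose $p_v\ge1$. Then $n_3=1\ge\ell+1$ forces $\ell=0$, and $r_v\ge2$ as $v$ is not a tip. If $r_v=2$, the other neighbor in $V_0$ is a stub, and then $N=3$ is odd, or a link, which the chain remark excludes ($x$ has no link neighbor and $v$ only one). If $r_v\ge3$, then $n_2\ge2$ and $ch(v)>0.227$; with $x$ the total exceeds $2\kappa$.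

*Step 3b: there is no tip.* Now $n_3\le1$ at both vertices, so $(0,2)$ in Lemma 8 (5) does not occur. Each charge is at least $\kappa$, except when $v$ has $p=1$, $d=3$, $(n_2,n_3)=(1,1)$ and a link neighbor, where $ch(v)>0.1076$. If there is no such $v$, the total is at least $2\kappa$. Let there be one, and let $v'\sim v$ be the other big vertex; it has $n_3=1$. If $p_{v'}=0$, then $ch(v')>0.163$ (Lemma 8 (1): $d=3$ has $n_2=2$, $d\ge4$ has $n_2\ge3$; and (2), (3) with $n_3=1$). If $p_{v'}\ge1$, then $\ell=0$; $r\ge3$ has $n_2\ge2$ and gives $ch(v')>0.227$; $r=2$, $d\ge4$ gives $ch(v')>0.1426$. In all these cases the total exceeds $2\kappa$. There remains $r_{v'}=2$, $d_{v'}=3$. If the degree-$2$ neighbor of $v'$ were a stub, the chain starting at $v$ could not end ($v$ has only one link neighbor, $v'$ none). So it is a link, $G_0$ is an even cycle of length $N$, the adjacent vertices $v,v'$ carry one leg each, and Corollary 7 applies.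

**Step 4: $|\mathcal B|\ge3$.** If $N$ is odd, the total exceeds $3(0.0672)>\kappa$. If $N$ is even and $|\mathcal B|\ge4$, it exceeds $4(0.0672)>2\kappa$. Let $N$ be even and $|\mathcal B|=3$. Since the neighbor of a tip is a big non-tip, at most two big vertices are tips. If exactly two, both are adjacent to the third one, $v$. As tips have $r=1$ and $N\ge4$, $v$ has a further neighbor in $V_0$, so $r_v\ge3$, and $ch(v)\ge\kappa$ by Lemma 8 (in (5) only (iv) is possible); the total exceeds $0.1344+0.1213>2\kappa$. If one: more than $0.0672+2(0.095)>2\kappa$. If none: at least $3(0.095)>2\kappa$. $\square$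

## Odd order: the sun

**Proof of Theorem 1 (a).** *The inequality, by induction on $n$.* For $n=3$, $\operatorname{def}(K_3)=\operatorname{def}(P_3)=3s-2=\kappa$. Let $n\ge5$. If $G$ has a good leg, then $\operatorname{def}(G)\ge\operatorname{def}(G')\ge\kappa$ by Lemma 4 and induction ($G'$ is connected of order $n-2$). If all legs are bad, then $N\ne1$, because the legs of a sun are good. So $N\ge3$ is odd and Proposition 9 gives $\operatorname{def}(G)>\kappa$.

*Uniqueness for $n\ge5$, again by induction.* Suppose $\operatorname{def}(G)=\kappa$ and $G$ is not a sun. Then $N\ge3$, and by Proposition 9 $G$ has a good leg at some $c$. Now $\kappa=\operatorname{def}(G)\ge\operatorname{def}(G')\ge\kappa$, so by induction $G'$ is a sun or $K_3$. In each case, either Lemma 3 is strict, or $G$ is a sun: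

* $G'=K_3$: its double cover $C_6$ has $m_2=\frac12$ and eigenvalues $\pm\frac12$ with mass at every vertex, so the first step in the proof of Lemma 4 is strict.
* $G'$ a $k$-sun, $c=u_j$: $m_2=\frac12(1+\frac1k)>\frac12$, strict.
* $G'$ a $k$-sun, $k\ge2$, $c=w_j$: $m_2=\frac12$, and $\mu$ has mass at $\pm s$, from vectors antisymmetric in two legs; strict.
* $c=w_1$ with $k=1$, or $c$ central: $G$ is a sun.

Strictness would give $\operatorname{def}(G)>\kappa$. So we have a contradiction in every case. $\square$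

## Even order: order four and the families $X$ and $Y$

**Orders 2 and 4.** For $n=2$ there is only $K_2=DS(0,0)$. For $n=4$ the computations at the start show that every connected graph other than $P_4=DS(1,0)$ has $RE<2.458$, so $\operatorname{def}>0.37>2\kappa$, and $P_4$ is the unique maximizer.

For larger even $n$ we want: not a double sun implies $\operatorname{def}\ge2\kappa$. Deletion of a good leg can land on a double sun, which has a smaller deficiency. We shall see that this happens only for $G=X(a,b)$ or $Y(a,b)$, so we estimate these first. Put $P=a+2$, $Q=b+1$. These are the degrees of $k,l$ in $X(a,b)$ and of $j,l$ in $Y(a,b)$. Formula (6) is used with the legs named in the definitions.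

**Step 1: $Y(a,b)$ against $DS(a+1,b)$.** Let $\zeta=6w^2+6w+1$. Eliminating the leaf $z_0$, $t\tilde\tau_c=t\big(\tau_c+\frac1t\big)=w\big(3+\frac1{1+2w}\big)+1=\frac\zeta{1+2w}$. Eliminating $c$ next, $\Theta$ is
$$\frac{\zeta}{3w(1+2w)}=\frac{w^2+w+\frac16}{w(w+\frac12)}\quad\text{times}\quad\frac{(\tau_j+1/\tilde\tau_c)\tau_l+1}{PQw},\qquad\tau_j=t\Big(P+\frac{P-2}{1+2w}\Big).$$
For $DS(a+1,b)$, with center degrees $P,Q$, $\Theta$ is the second factor with $\frac1{\tilde\tau_c}=\frac{t(1+2w)}\zeta$ replaced by $\frac t{1+2w}$. Since $(1+2w)^2\le\zeta$, the replacement does not decrease it. Both graphs have $a+b+1$ legs, so with (3) and (5) $RE(Y(a,b))\le RE(DS(a+1,b))+2\sqrt{1+2/\sqrt6}-\sqrt2$. The orders differ by $2$, hence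
$$\operatorname{def}(Y(a,b))\ge2\kappa-\omega(P,Q)+2\sqrt2-2\sqrt{1+2/\sqrt6}\ge2\kappa-\omega(P,Q)+0.1328.\tag{13}$$

**Step 2: $X(a,b)$ against $DS(a+1,b)$.** Let $\eta=8w^2+8w+1$. Here $\tau_c=\frac{t(3+4w)}{1+2w}$ and $\tilde\tau_j=2t+\frac1{\tau_c}=\frac\eta{t(3+4w)}$, so $\frac{\tau_c\tilde\tau_j}{4w}=\frac\eta{4w(1+2w)}$, and $\Theta$ is $\frac{w^2+w+\frac18}{w(w+\frac12)}$ times $\frac{(\tau_k+1/\tilde\tau_j)\tau_l+1}{PQw}$. Compared with $DS(a+1,b)$,
$$\frac1{\tilde\tau_j}-\frac t{1+2w}=t\,\frac{(3+4w)(1+2w)-\eta}{\eta(1+2w)}=\frac{2t(1+w)}{(1+2w)\eta}.$$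
With $\tau_x=\frac{t\,h_P}{1+2w}$ the last factor grows at most by the factor $1+\frac1{\tau_x}\cdot\frac{2t(1+w)}{(1+2w)\eta}=1+\frac{2(1+w)}{\eta h_P}$. As $\log(1+x)\le x$ and the quadratic contributes $\sqrt{1+2/\sqrt8}=\sqrt{1+s}$,
$$\operatorname{def}(X(a,b))\ge2\kappa-\omega(P,Q)+0.2153-\Delta_P,\qquad\Delta_P=2\mathcal I\Big(\frac{2(1+w)}{\eta(2Pw+2P-1)}\Big),\tag{14}$$
where $0.2153<2\sqrt2-2\sqrt{1+s}$.

*Estimating $\Delta_P$.* Write $\eta=8(w+x^2)(w+y^2)$ with $x,y>0$, $xy=8^{-1/2}$, $x+y=\sqrt{1+s}$. By partial fractions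
$$2\mathcal I\frac1{(w+x^2)(w+y^2)}=\frac1{xy(x+y)},\qquad2\mathcal I\frac1{(w+x^2)(w+y^2)(w+\varrho^2)}=\frac{x+y+\varrho}{xy\varrho(x+y)(y+\varrho)(\varrho+x)}.$$
So $2\mathcal I(1/\eta)=\frac{1/8}{xy(x+y)}<0.2706$. As $\frac{1+w}{2Pw+2P-1}\le\frac1{2P-1}$, $\Delta_P\le\frac{0.5412}{2P-1}$, and $0.2153-\Delta_P>0.107$ for $P\ge3$, $>0.137$ for $P\ge4$. For $P=3$ we can do better: $\frac{2(1+w)}{6w+5}=\frac13+\frac{1/18}{w+5/6}$. With $\varrho=\sqrt{5/6}$,
$$\Delta_3=\tfrac13\cdot2\mathcal I(1/\eta)+\tfrac1{144}\cdot\frac{x+y+\varrho}{xy\varrho(x+y)(y+\varrho)(\varrho+x)}<0.0902+0.0154,\qquad0.2153-\Delta_3>0.109 .$$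

**Step 3: seven explicit trees.** *For small $P,Q$ the comparison is too weak, so we compute.* Since $\tau_k$ (or $\tau_j$ for $Y$) is $\frac{t(h_P-1)}{1+2w}$, the formulas above become
$$\Theta_X=\frac{w\big((h_P-1)\eta+(3+4w)(1+2w)\big)h_Q+(1+2w)^2\eta}{4PQw^2(1+2w)^3},\qquad\Theta_Y=\frac{w\big((h_P-1)\zeta+(1+2w)^2\big)h_Q+(1+2w)^2\zeta}{3PQw^2(1+2w)^3}.$$
We need $(1+2w)\eta=16w^3+24w^2+10w+1$, $(1+2w)^2\eta=32w^4+64w^3+44w^2+12w+1$, $(1+2w)\zeta=12w^3+18w^2+8w+1$, $(1+2w)^2\zeta=24w^4+48w^3+34w^2+10w+1$.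

For $P=2$, $h_2-1=2(1+2w)$, so the two brackets are $(1+2w)(16w^2+20w+5)$ and $(1+2w)(12w^2+14w+3)$, and one factor $1+2w$ cancels. The numerators are
$$\begin{aligned}X(0,2):&\quad w(16w^2+20w+5)(6w+5)+(1+2w)\eta=96w^4+216w^3+154w^2+35w+1,\\X(0,3):&\quad w(16w^2+20w+5)(8w+7)+(1+2w)\eta=128w^4+288w^3+204w^2+45w+1,\\Y(0,2):&\quad w(12w^2+14w+3)(6w+5)+(1+2w)\zeta=72w^4+156w^3+106w^2+23w+1.\end{aligned}$$
For $P=3$ the brackets are $48w^3+88w^2+48w+7$ and $36w^3+64w^2+34w+5$. For $Q=1$, $h_1=1+2w$ and one factor $1+2w$ cancels; for $Q=2$, $h_2=4w+3$. The numerators are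
$$\begin{aligned}X(1,0):&\quad48w^4+104w^3+72w^2+17w+1,\\Y(1,0):&\quad36w^4+76w^3+52w^2+13w+1,\\X(1,1):&\quad192w^5+528w^4+520w^3+216w^2+33w+1,\\Y(1,1):&\quad144w^5+388w^4+376w^3+156w^2+25w+1.\end{aligned}$$
The denominators are $w^2(w+\frac12)^2$, for the last two trees $w^2(w+\frac12)^3$, times the leading coefficient. The numerators factor as follows. The factor $w+1$ contributes $1$, the factor $4w+1$ contributes $\frac12$, the denominators $2s$ or $3s$, and (6) gives $RE$, with $S$ as in Lemma 2 for the normalized cubic.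

| graph | order | numerator | $RE$ |
|---|---|---|---|
| $X(0,2)$ | 10 | $(w+1)(96w^3+120w^2+34w+1)$ | $\sqrt2+2+2S$ |
| $X(0,3)$ | 12 | $(w+1)(128w^3+160w^2+44w+1)$ | $2\sqrt2+2+2S$ |
| $Y(0,2)$ | 10 | $(w+1)(72w^3+84w^2+22w+1)$ | $\sqrt2+2+2S$ |
| $X(1,0)$ | 8 | $(w+1)(48w^3+56w^2+16w+1)$ | $2+2S$ |
| $Y(1,0)$ | 8 | $(w+1)(36w^3+40w^2+12w+1)$ | $2+2S$ |
| $X(1,1)$ | 10 | $(w+1)(4w+1)(48w^3+72w^2+28w+1)$ | $3+2S$ |
| $Y(1,1)$ | 10 | $(w+1)(4w+1)(36w^3+52w^2+20w+1)$ | $3+2S$ |

Lemma 2 now gives the following bounds.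

| graph | $S_0$ | $S_0^2$ | $e_1+2\sqrt{e_2+2\sqrt{e_3}S_0}$ | conclusion |
|---|---|---|---|---|
| $X(0,2)$ | $1.7113$ | $>2.9285$ | $1.25+2\sqrt{0.35417+0.34932}<2.9276$ | $RE<6.8369$, $\operatorname{def}>0.234$ |
| $X(0,3)$ | $1+s$ | $>2.914$ | $1.25+2\sqrt{0.34375+0.30178}<2.858$ | $\operatorname{def}\ge2\kappa$ |
| $Y(0,2)$ | $1+s$ | $>2.914$ | $1.16667+2\sqrt{0.30556+0.40237}<2.851$ | $\operatorname{def}\ge2\kappa$ |
| $X(1,0)$ | $1.731$ | $>2.9963$ | $1.16667+2\sqrt{0.33334+0.49970}<2.9922$ | $RE\le5.462$, $\operatorname{def}>0.1948$ |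
| $Y(1,0)$ | $1.74$ | $=3.0276$ | $1.11112+2\sqrt{0.33334+0.58}<3.0226$ | $RE\le5.48$, $\operatorname{def}>0.1768$ |
| $X(1,1)$ | $\sqrt2+\frac12$ | $>3.664$ | $1.5+2\sqrt{0.58334+0.55259}<3.632$ | $\operatorname{def}\ge2\kappa$ |
| $Y(1,1)$ | $\sqrt2+\frac12$ | $>3.664$ | $1.44445+2\sqrt{0.55556+0.63808}<3.630$ | $\operatorname{def}\ge2\kappa$ |

The four conclusions $\operatorname{def}\ge2\kappa$ use $12s-2\kappa=2\sqrt2+4+2s$ and $10s-2\kappa=2\sqrt2+4$.

**Lemma 10.** $\operatorname{def}\ge2\kappa$ for every $X(a,b)$ and $Y(a,b)$ except possibly the members of $\mathcal E$.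

*Proof.* Let $P\ge4$. Then $\delta\le\frac18$: for $Q=1$ the numerator of $\delta$ is at most $2-(2-1)^2=1$ and the denominator is at least $8$; for $Q\ge2$, $\delta\le\frac1{PQ}$. So $\omega\le0.125<0.1328<0.137$, and (13), (14) give the claim.

Let $P=3$, family $X$. For $Q\ge4$, $\omega\le\frac1{12}<0.107$. For $Q=3$, $\omega=2(\sqrt{10/9}-1)<0.1083<0.109$. $Q=2$ is $X(1,1)$, done in the table. $Q=1$ is $X(1,0)\in\mathcal E$. Let $P=3$, family $Y$. For $Q\ge3$, $\omega\le\frac19<0.1328$. $Q=2$ is $Y(1,1)$, done. $Q=1$ is $Y(1,0)\in\mathcal E$.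

Let $P=2$, family $X$, so $b\ge1$. For $b\le2$ the tree is in $\mathcal E$, and $b=3$ is in the table. For $b\ge4$ a leg at $l$ is good, since $N_0(l)=\{k\}$ and $d_k=2$, so $\operatorname{def}(X(0,b))\ge\operatorname{def}(X(0,b-1))$ and induction applies. Let $P=2$, family $Y$, so $Q\ge2$. For $Q\ge4$, $\omega\le\frac18<0.1328$. $Q=3$ is $Y(0,2)$, done. $Q=2$ is $Y(0,1)\in\mathcal E$. $\square$

## Even order: deleting a good leg

**Lemma 11.** Let $G'$ be a tree with a leg $(u,z)$ at $y$, $P=d_y\ge2$. Adding a leg at $z$ raises $\operatorname{def}$ by at least $\frac\chi8\big(1-\frac1P\big)\ge0.0517$ ($\ge0.069$ if $P\ge3$). Adding a leg at $u$ raises it by at least $\frac13\big[\frac sP+\frac\chi4(1-\frac1P)^2\big]\ge0.069$ ($\ge0.135$ if $P=2$).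

*Proof.* Apply Lemma 3. At $z$: $m=1$, $m_2=\frac12$, $(R^2)_{zz}=\frac12$ and $(R^2)_{zy}=\frac1{\sqrt2}\cdot\frac1{\sqrt{2P}}$, so $m_4=\frac14+\frac1{4P}$. At $u$: $m=2$, $m_2=\frac12(1+\frac1P)$. Each of the $P-1$ other neighbors $i$ of $y$ has $(R^2)_{ui}^2=\frac1{2P}\cdot\frac1{Pd_i}\le\frac1{2P^2}$, so $m_4\le\frac14(1+\frac1P)^2+\frac{P-1}{2P^2}$ and, after expanding, $m_2-m_4\ge\frac14(1-\frac1P)^2$; also $s(2m_2-1)=\frac sP$. The resulting bound is increasing in $\frac1P$ because $s>\frac\chi2$. It tends to $\frac\chi{12}>0.069$ as $\frac1P\to0$, and at $P=2$ it is at least $0.135$. $\square$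

**Lemma 12.** Let $G$ be connected, $n\ge7$, $N\ge3$, let $G$ have a leg at $c$, and let $G'=G-{}$leg, with invariants $V_0(G')$, $N'$. Then $V_0(G')=V_0(G)$, except in two cases, in both of which $N'=N-2$:
(i) $p_c=1$, $N_0(c)=\{j\}$ with $d_j=2$; then $(j,c)$ is a leg of $G'$, and $G$ is $G'$ plus a leg at its end $c$.
(ii) $d_c=3$, $p_c=1$, $r_c=2$, and $c$ has a leaf neighbor $z_0\in V_0$; then $(c,z_0)$ is a leg of $G'$, and $G$ is $G'$ plus a leg at its middle vertex $c$.

*Proof.* Only $d_c$ changes, and $c$ is in no leg of $G$, so the other legs remain legs. A new leg of $G'$ must contain $c$, and there is at most one, since legs of $G'$ are disjoint ($n-2\ge5$). If $c$ is its end vertex, then $d_c=2$ in $G$. As $N\ne1$, $p_c=1$ and $r_c=1$, and we are in (i). If $c$ is its middle vertex, then $d_c=3$ in $G$ and $c$ has a pendant neighbor $z_0$, which lies in $V_0$ (otherwise $c$ would be in a leg of $G$). Here $p_c=2$, $r_c=1$ would give $N_0(c)=\{z_0\}$ and $N=2$, so $p_c=1$,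 $r_c=2$, which is (ii). In both cases $V_0$ loses exactly the two vertices of the new leg. $\square$

**Proposition 13.** Let $n\ge6$ be even, $G$ connected and not a double sun (so $N\ge4$). Then $\operatorname{def}(G)\ge2\kappa$ or $G\in\mathcal E$.

*Proof.* Induction on $n$. If all legs are bad, use Proposition 9. Otherwise let there be a good leg at $c$ and let $G'$ be $G$ without it, so $\operatorname{def}(G)\ge\operatorname{def}(G')$ by Lemma 4.

**Step 1: $n=6$.** $G'$ is connected of order $4$. It is not $P_4$, because $P_4$ plus a leg is $P_6=DS(1,1)$ (leg at an end) or $DS(2,0)$ (leg at an inner vertex). So $\operatorname{def}(G')>0.37>2\kappa$.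

**Step 2: $n\ge8$, $N'=2$.** *Here the families appear.* Since $N\ge4$, Lemma 12 gives $N=4$ and case (i) or (ii). In (i), $j$ has one further neighbor besides $c$. If it were in a leg, then $V_0=\{c,j\}$ and $N=2$; so $p_j=0$ and it is some $k\in V_0$. The fourth vertex $l$ of $V_0$ is adjacent to $k$ only, within $V_0$. So $G=X(a,b)$. In (ii), $c$ has one further $V_0$-neighbor $j$ besides $z_0$, and the fourth vertex $l$ is adjacent in $V_0$ to $j$ only, so $G=Y(a,b)$. As $n\ge8$, $(a,b)\ne(0,0)$. Lemma 10 finishes the case.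

**Step 3: $n\ge8$, $N'\ge4$, $G'\notin\mathcal E$.** Then $G'$ is not a double sun, and by induction $\operatorname{def}(G)\ge\operatorname{def}(G')\ge2\kappa$.

**Step 4: $G'\in\mathcal E$, $N=N'=4$.** *We list the good extensions inside $V_0$.* Now $G$ is $G'$ plus a leg at some $y\in V_0(G')$ with $\sum_{j\in N_0(y)}\big(\frac1{d_j}-\frac12\big)\ge0$.

* $G'=P_8$. An end of $G_0$: $G=X(0,2)\in\mathcal E$. An interior vertex: $G=X(1,1)$, $\operatorname{def}\ge2\kappa$.
* $G'=X(0,2)$, $G_0=c\,j\,k\,l$ with degrees $2,2,2,3$. $y=l$: $G=X(0,3)$, $\operatorname{def}\ge2\kappa$. $y=c$: $m=2$, $m_2=\frac12$, $m_4=\frac14+\frac18+\frac1{16}$ (itself, the end of its leg, $k$), so by Lemma 3 the gain is at least $\frac\chi{48}>0.0172$ and $\operatorname{def}>0.251$. $y=j$: $m=2$, $m_2=\frac12$, $m_4=\frac14+\frac1{16}+\frac1{24}$ (itself, the middle of the leg at $c$, and $l$), gain at least $\frac\chi3\cdot\frac7{48}>0.04$, $\operatorname{def}>0.27$. $y=k$ is not good, since $\frac12+\frac13<1$.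
* $G'=X(1,0)$, $G_0=c\,j\,k\,l$ with degrees $2,2,3,1$. $y=c$: $G=Y(0,2)$ (read $G_0$ backwards), $\operatorname{def}\ge2\kappa$. $y=k$: $G=X(2,0)$, Lemma 10. $y=j$ is not good, since $\frac12+\frac13<1$; $y=l$ is not good, since $\frac13<\frac12$.
* $G'=Y(1,0)$, $G_0=z_0\,c\,j\,l$ with degrees $1,3,3,1$, symmetric under reversal. $y\in\{c,j\}$: $G=Y(2,0)$, Lemma 10. A leaf is not good, since $\frac13<\frac12$.

**Step 5: $G'\in\mathcal E$, $N=6$.** By Lemma 12, $G$ is $G'$ plus a leg at the end or the middle vertex of a leg of $G'$, so Lemma 11 applies. From $P_8$ (legs with $P=2$): at an end, $G=P_{10}$ with $\operatorname{def}>0.31$; at a middle vertex, $\operatorname{def}>0.1628+0.135$. From $X(0,2)$: $\operatorname{def}>0.234+0.0517$. From $X(1,0)$: $\operatorname{def}>0.1948+0.0517=0.2465$. From $Y(1,0)$, where both legs have $P=3$: $\operatorname{def}>0.1768+0.069=0.2458$. All exceed $2\kappa=0.24264\ldots$. $\square$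

**Proof of Theorem 1 (b), (c).** The orders $2$ and $4$ were done. Let $n\ge6$ be even. Among double suns, $RE$ is maximal exactly for the balanced one, which has $\operatorname{def}=2\kappa-\omega<2\kappa$ and the energy (7).

If $G$ is neither a double sun nor in $\mathcal E$, Proposition 13 gives $\operatorname{def}(G)\ge2\kappa$, that is, $RE(G)\le ns-6s+4=\frac{n-6}{\sqrt2}+4$, strictly below the balanced double sun. For $C_6$ equality holds, since $RE(C_6)=4$. This is (c).

If $G\in\mathcal E$ and $n=8$, then $RE(G)\le5.494$, while the balanced double sun has $(P,Q)=(3,2)$, $\delta(3,2)=\frac{2-(5-2\sqrt6)}{12}=\frac{2\sqrt6-3}{12}$, and energy $\sqrt2+2+2\sqrt{1+\delta(3,2)}>5.566$. If $n=10$, then $G=X(0,2)$ and $RE(G)<6.8369$, while the balanced double sun has $(P,Q)=(3,3)$ and energy $2\sqrt2+2+2\sqrt{10/9}>6.936$. So in every case $RE(G)$ is at most the energy of the balanced double sun, with equality only for the balanced double sun. $\square$
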